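\title{Orientations that preserve element-connectivity between terminals}

\begin{abstract}
Let $S$ be a set of terminals in an undirected graph $G$, and call paths element-disjoint if they share no edge and no non-terminal vertex. We prove that if any two terminals are joined by $2k$ element-disjoint paths, then $G$ has an orientation with $k$ element-disjoint directed paths from any terminal to any other terminal. The constant $2k$ is best possible. The proof passes to a hypergraph on the terminals and orients a hyperedge by a real vector of sum zero on its vertices. The main step shows that a hypergraph is $2k$-edge-connected if and only if such vectors can be chosen so that every nonempty proper vertex set has positive sum on at least $k$ hyperedges.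
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite, parallel edges are allowed, and loops are ignored. Let $G=(V,E)$ be an undirected graph and let $S\subseteq V$ be a set of vertices, called \emph{terminals}. The \emph{elements} of $G$ are its edges and its non-terminal vertices. Paths are \emph{element-disjoint} if no two of them share an element; they may share terminals. For a positive integer $\ell$, the set $S$ is \emph{$\ell$-element-connected} in $G$ if any two distinct terminals are joined by $\ell$ element-disjoint paths. An orientation of $G$ is \emph{Steiner strongly $k$-element-connected} if for every ordered pair $u,v$ of distinct terminals there are $k$ element-disjoint directed paths from $u$ to $v$. Both notions are vacuous for $|S|\le 1$, so we assume $|S|\ge 2$ throughout.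

Element-connectivity measures how many edges and non-terminals must fail before two terminals are disconnected, when terminals never fail. It contains edge-connectivity and vertex-connectivity as its extreme cases, and in both of them the passage to an orientation costs a factor of two. If $S=\{u,v\}$, element-disjoint paths are internally vertex-disjoint $u$--$v$ paths; given $2k$ of them, we direct $k$ from $u$ to $v$ and $k$ from $v$ to $u$. If $S=V$, element-disjoint means edge-disjoint, and the orientation must send $k$ edges across every cut in each direction, so $2k$-edge-connectivity is necessary. This suggests the following question, which appears in \cite{egres}: \emph{if $S$ is $2k$-element-connected in $G$, does $G$ have a Steiner strongly $k$-element-connected orientation?}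

A theorem of Kir\'aly and Lau gives the rooted version: if $S$ is $2k$-element-connected and $r\in S$, then $G$ has an orientation with $k$ element-disjoint directed paths from $r$ to each $v\in S\setminus\{r\}$. Reversing all edges gives an orientation with $k$ such paths from each $v$ to $r$. The question asks for one orientation that does both, for every root at once. The answer is yes.

\begin{theorem}\label{thm:main}
Let $k\ge 1$. If $S$ is $2k$-element-connected in $G$, then $G$ has a Steiner strongly $k$-element-connected orientation.
\end{theorem}

The hypothesis is not necessary in general, because a non-terminal can serve a path from $u$ to $v$ and a path from $v$ to $u$. If $S=\{u,v\}$ and a non-terminal $t$ is joined to each of $u,v$ by two edges, then $S$ is not $2$-element-connected, yet $u\to t\to v\to t\to u$ is a Steiner strongly $1$-element-connected orientation.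

Theorem~\ref{thm:main} is deduced from a statement about hypergraphs. A \emph{hypergraph} $H=(V,E)$ has a finite vertex set $V$ and a finite family $E$ of nonempty subsets of $V$, the \emph{hyperedges}; repetitions are allowed, and the hyperedges are labeled, so that equal sets can be told apart. A hyperedge \emph{meets} $Y\subseteq V$ if it intersects $Y$, and it \emph{crosses} $Y$ if it meets both $Y$ and $V\setminus Y$. Let $d_H(Y)$ be the number of hyperedges crossing $Y$; thus $d_H(Y)=d_H(V\setminus Y)$. The hypergraph $H$ is \emph{$\ell$-edge-connected} if $d_H(Y)\ge \ell$ whenever $\emptyset\ne Y\subsetneq V$. For a vector $w\in\mathbb R^e$ and any set $W$ we put $w(W)=\sum_{u\in e\cap W}w(u)$.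

\begin{definition}\label{def:charging}
A \emph{$k$-charging} of $H=(V,E)$ is a family $z=(z_e)_{e\in E}$ of vectors $z_e\in\mathbb R^e$ with $z_e(e)=0$ such that
\[
\#\{e\in E:\ z_e(W)>0\}\ \ge\ k\qquad\text{for all }\emptyset\ne W\subsetneq V .
\]
\end{definition}

A charge vector generalizes the direction of an edge. If $e=\{a,b\}$ and $z_e(a)=1$, $z_e(b)=-1$, then $z_e(W)>0$ exactly when $a\in W$ and $b\notin W$, that is, when the arc $a\to b$ leaves $W$. So for a graph, Definition~\ref{def:charging} asks for an orientation in which at least $k$ arcs leave every nonempty proper vertex set.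

\begin{theorem}\label{thm:charging}
Let $k\ge1$. A hypergraph on at least two vertices has a $k$-charging if and only if it is $2k$-edge-connected.
\end{theorem}

The link between graphs and hypergraphs is the following. An \emph{$S$-packing} in $G$ is a family of pairwise element-disjoint subgraphs, its \emph{members}, each of which is a tree that contains at least two terminals and in which every terminal is a leaf. Its \emph{hypergraph} has vertex set $S$ and has the terminal sets of the members as hyperedges. The proof of Theorem~\ref{thm:main} also gives three supplements.

\begin{theorem}\label{thm:supp}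
Let $k\ge1$.
\begin{enumerate}
\item[(1)] The set $S$ is $2k$-element-connected in $G$ if and only if $G$ has an $S$-packing whose hypergraph has a $k$-charging. In that case $G$ has an orientation such that for all $\emptyset\ne W\subsetneq S$, at least $k$ members of the packing contain a directed path from $W$ to $S\setminus W$.
\item[(2)] If $S$ is $2k$-element-connected in $G$ and $r\in S$ has degree exactly $2k$, then every orientation of the edges at $r$ with $k$ edges in and $k$ edges out extends to a Steiner strongly $k$-element-connected orientation of $G$.
\item[(3)] The constant $2k$ in Theorem~\ref{thm:main} is best possible for every $k$ and every number $|S|\ge2$ of terminals.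
\end{enumerate}
\end{theorem}

Section~\ref{sec:charge} collects the basic properties of chargings, and Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:charging}. A charging of a $2k$-edge-connected hypergraph is built by induction: we remove a vertex $v$ by grouping the hyperedges at $v$, charge the smaller hypergraph, and lift the charges back. Section~\ref{sec:lift} treats the lifting and shows the one configuration in which the plain induction breaks down. Section~\ref{sec:split} finds the grouping and proves that there is no other bad configuration. Section~\ref{sec:extend} carries out the induction in a stronger form that handles the bad configuration, and Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}. We write $Y+v$ and $Y-v$ for $Y\cup\{v\}$ and $Y\setminus\{v\}$.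

\section{Chargings: cuts, genericity, contraction}\label{sec:charge}

Since $z_e(e)=0$, we have $z_e(V\setminus W)=-z_e(W)$, and $z_e(W)\neq0$ is possible only if $e$ crosses $W$. In particular a hyperedge with one vertex has charge $0$ and crosses nothing, so such \emph{singleton} hyperedges can be added or removed freely. These remarks give the easy half of Theorem~\ref{thm:charging}.

\begin{lemma}\label{lem:easy}
Let $z$ be a $k$-charging of $H=(V,E)$ and let $\emptyset\ne W\subsetneq V$. Then $d_H(W)\ge 2k$. If $d_H(W)=2k$, then $z_e(W)>0$ for exactly $k$ and $z_e(W)<0$ for exactly $k$ of the hyperedges crossing $W$.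
\end{lemma}

\begin{proof}
The condition for $W$ gives at least $k$ hyperedges with $z_e(W)>0$, and the condition for $V\setminus W$ gives at least $k$ hyperedges with $z_e(W)<0$. All of them cross $W$.
\end{proof}

A vector $w\in\mathbb R^e$ with $w(e)=0$ is \emph{generic} if $w(Y)\ne0$ for all $\emptyset\ne Y\subsetneq e$, and a charging is generic if all its vectors are. For example, $(3,-1,-1,-1)$ and $(3,-1,2,-4)$ are generic.

\begin{lemma}\label{lem:generic}
For every $k$-charging $z$ of $H$ and every $\eta>0$ there is a generic $k$-charging of $H$ whose values differ from those of $z$ by at most $\eta$.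
\end{lemma}

\begin{proof}
Work in the real vector space $\prod_{e}\{z_e\in\mathbb R^e: z_e(e)=0\}$. For fixed $W$, the condition of Definition~\ref{def:charging} describes the union, over all sets of $k$ hyperedges, of an intersection of $k$ open half-spaces $\{z_e(W)>0\}$. There are finitely many $W$, so the $k$-chargings form an open set. The non-generic families lie in the union of the subspaces $\{z_e(Y)=0\}$ with $\emptyset\ne Y\subsetneq e$. Each of these is a proper subspace, and a finite union of proper subspaces has empty interior.
\end{proof}

\begin{example}\label{ex:copies}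
Let $H$ consist of $2k$ copies of the hyperedge $V$, where $|V|\ge2$. Take a generic vector $w\in\mathbb R^V$, and charge $k$ copies by $w$ and $k$ copies by $-w$. For $\emptyset\ne W\subsetneq V$ exactly one of $w(W)$, $-w(W)$ is positive, so this is a $k$-charging. All cuts of $H$ have the least allowed value $2k$, so by Lemma~\ref{lem:easy} genericity is forced here.
\end{example}

For $\emptyset\ne X\subseteq V$, the \emph{contraction} $H/X$ has vertex set $(V\setminus X)+x$ with a new vertex $x$; every hyperedge $e$ meeting $X$ becomes $(e\setminus X)+x$, the others stay, and labels are kept. Hyperedges inside $X$ become singletons. If $Y$ is disjoint from $X$, then $d_{H/X}(Y)=d_H(Y)$, and if $Y\supseteq X$, then $d_{H/X}((Y\setminus X)+x)=d_H(Y)$. We use these two equalities without further mention.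

\section{From graphs to hypergraphs and back}\label{sec:reduction}

\subsection{Cuts, deletion and contraction}

We use Menger's theorem in the following form, which is the integral max-flow min-cut theorem with capacity $1$ on edges and non-terminals and infinite capacity on terminals. \emph{In a graph or digraph with terminal set $S$ and $u\ne v$ in $S$, the maximum number of element-disjoint (directed) $u$--$v$ paths equals the minimum size of a set of elements that meets all (directed) $u$--$v$ paths.}

A \emph{cut} of $G$ is a partition $(A,U,B)$ of $V$ with $U\cap S=\emptyset$ and $A\cap S\ne\emptyset\ne B\cap S$. Its \emph{value} is $|U|+|E(A,B)|$, where $E(A,B)$ is the set of edges between $A$ and $B$. The set $S$ is $\ell$-element-connected if and only if every cut has value at least $\ell$. Indeed, every path from $A$ to $B$ uses a vertex of $U$ or an edge of $E(A,B)$. Conversely, if a set $Z$ of elements meets all $u$--$v$ paths, let $U$ be the set of vertices in $Z$, let $A$ be the set of vertices reachable from $u$ avoiding $Z$, and let $B$ be the rest; then $E(A,B)\subseteq Z$, and the cut has value at most $|Z|$.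

The advantage of element-connectivity is that edges between non-terminals can be eliminated. The next lemma is the global version of a lemma of Hind and Oellermann.

\begin{lemma}\label{lem:HO}
Let $S$ be $\ell$-element-connected in $G$, and let $pq$ be an edge with $p,q\notin S$. Then $S$ is $\ell$-element-connected in $G-pq$ or in $G/pq$.
\end{lemma}

\begin{proof}
Suppose both fail. A cut $(A,U,B)$ of $G-pq$ of value less than $\ell$ has value at least $\ell$ in $G$, so its value in $G$ is exactly $\ell$ and $pq\in E(A,B)$; say $p\in A$, $q\in B$. A cut of $G/pq$ of value at most $\ell-1$ has the contracted vertex in its middle part, since otherwise it lifts to a cut of $G$ of the same value. Putting both $p$ and $q$ into the middle part, we get a cut $(C,W,D)$ of $G$ of value at most $\ell$ with $p,q\in W$. We uncross the two cuts and show that the edge $pq$ is saved.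

Every terminal lies in $A\cup B$ and in $C\cup D$. If $A\cap C\cap S=\emptyset$, then $A\cap S\subseteq D$ and $C\cap S\subseteq B$. If $B\cap D\cap S=\emptyset$, then $B\cap S\subseteq C$ and $D\cap S\subseteq A$. In both cases $A\cap D$ and $B\cap C$ contain terminals. So, after exchanging $C$ and $D$ if necessary, both $A\cap C$ and $B\cap D$ contain terminals.

Encode a cut by labeling the vertices of its three parts $0,1,2$; its value is the number of labels $1$ plus the number of edges whose end labels differ by $2$. Each vertex now has a pair of labels, the first from $(A,U,B)$ and the second from $(C,W,D)$. Taking the maximum and the minimum of the pair at each vertex gives two new partitions, with end parts $(A\cap C,\,B\cup D)$ and $(A\cup C,\,B\cap D)$. All four end parts contain terminals, and terminals have labels in $\{0,2\}$ only, so both are cuts. At each vertex the maximum and the minimum are the two old labels in some order, so the total number of labels $1$ is unchanged. Consider an edge $xy$.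
\begin{itemize}
\item If the maximum is $2$ at $x$ and $0$ at $y$, then $y$ has labels $(0,0)$ and $x$ has a label $2$, so $xy$ is counted in one of the old cuts. If $xy$ is also counted in the minimum cut, then the minimum at $x$ is $2$, so $x$ has labels $(2,2)$ and $xy$ is counted in both old cuts.
\item If the minimum is $2$ at $x$ and $0$ at $y$, then $x$ has labels $(2,2)$ and $y$ has a label $0$, so $xy$ is counted in one of the old cuts.
\end{itemize}
Hence no edge is counted more often in the new cuts than in the old ones. The edge $pq$ has labels $(0,1)$ at $p$ and $(2,1)$ at $q$; the maxima are $1,2$ and the minima are $0,1$. It is counted once in the old cuts and not at all in the new ones. The two new cuts have total value at most $2\ell-1$, so one of them has value less than $\ell$, a contradiction.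
\end{proof}

\begin{lemma}\label{lem:packing}
If $S$ is $\ell$-element-connected in $G$, then $G$ has an $S$-packing whose hypergraph is $\ell$-edge-connected.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:HO} as long as some edge joins two non-terminals, discarding loops. The number of edges drops at each step, so we reach a graph $G^*$ in which $S$ is $\ell$-element-connected and no two non-terminals are adjacent. Each non-terminal $t$ of $G^*$ stands for a set $C_t\subseteq V\setminus S$ such that $G[C_t]$ is connected, and the sets $C_t$ are pairwise disjoint. Edges incident with terminals are never deleted or contracted. Let $e_t\subseteq S$ be the set of neighbors of $t$ in $G^*$. For each $t$ with $|e_t|\ge2$, let $T_t$ consist of a spanning tree of $G[C_t]$ and one edge of $G$ from $C_t$ to each $s\in e_t$. The trees $T_t$ and the single edges of $G[S]$ form an $S$-packing. Its hypergraph $H$ has the hyperedges $e_t$ with $|e_t|\ge 2$ and the edges of $G[S]$.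

Let $\emptyset\ne W\subsetneq S$, $u\in W$, $w\in S\setminus W$, and take $\ell$ element-disjoint $u$--$w$ paths in $G^*$. On each path consider the first terminal outside $W$ and the terminal preceding it, which lies in $W$. They are joined by an edge of $G[S]$ or through a single non-terminal $t$, which gives a hyperedge crossing $W$. Different paths use different edges and non-terminals, so $d_H(W)\ge\ell$.
\end{proof}

\subsection{Orienting a tree by a charge}

In $G^*$ a hyperedge $e_t$ is a star, and an orientation of a star only records which terminals are tails and which are heads. In $G$ the center of the star is a tree, and its inner edges must be oriented as well. The smallest case shows that tails and heads do not determine a good choice, and that charges do.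

\begin{example}\label{ex:twotrees}
Let $S=\{a,b,c,d\}$ and let $G$ be the union of two trees $T_1,T_2$, where $T_i$ has the edges $ap_i,\,bp_i,\,p_iq_i,\,cq_i,\,dq_i$ (Figure~\ref{fig:trees}). Then $S$ is $2$-element-connected, and the hypergraph of the packing $\{T_1,T_2\}$ consists of two copies of $S$. Let $a,c$ be tails and $b,d$ heads in $T_1$, and reverse the roles in $T_2$. In $T_1$ a path from $a$ to $d$ needs $p_1\to q_1$ while a path from $c$ to $b$ needs $q_1\to p_1$, so no orientation of $T_1$ does all that a star does. The two inner edges must be coordinated: if both point from $p_i$ to $q_i$, nothing leads from $\{c,d\}$ to $\{a,b\}$. Now charge $T_1$ by $w=(3,-1,2,-4)$ on $(a,b,c,d)$ and $T_2$ by $-w$, as in Example~\ref{ex:copies}. Read a charge as a supply, or as a demand if it is negative. In a tree there is exactly one flow that meets the supplies and demands. It sends $w(a)+w(b)=2$ units from $p_1$ to $q_1$ and $2$ units from $q_2$ to $p_2$. Orienting along the flow gives directed paths $a\to b$ and $c\to d$ in $T_1$ and $b\to a$ and $d\to c$ in $T_2$, a path $a\to d$ through $p_1q_1$, and a path $d\to a$ through $q_2p_2$. All terminals reach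 one another.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,thick,scale=1.15]
\node[draw,rectangle,inner sep=3pt] (a) at (0,0) {$a$};
\node[draw,rectangle,inner sep=3pt] (b) at (2,0) {$b$};
\node[draw,rectangle,inner sep=3pt] (c) at (4,0) {$c$};
\node[draw,rectangle,inner sep=3pt] (d) at (6,0) {$d$};
\node[draw,circle,inner sep=1pt] (p1) at (1,1) {$p_1$};
\node[draw,circle,inner sep=1pt] (q1) at (5,1) {$q_1$};
\node[draw,circle,inner sep=1pt] (p2) at (1,-1) {$p_2$};
\node[draw,circle,inner sep=1pt] (q2) at (5,-1) {$q_2$};
\draw[->] (a) -- node[above left] {$3$} (p1);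
\draw[->] (p1) -- node[above right] {$1$} (b);
\draw[->] (p1) -- node[above] {$2$} (q1);
\draw[->] (c) -- node[above left] {$2$} (q1);
\draw[->] (q1) -- node[above right] {$4$} (d);
\draw[->,dashed] (p2) -- node[below left] {$3$} (a);
\draw[->,dashed] (b) -- node[below right] {$1$} (p2);
\draw[->,dashed] (q2) -- node[below] {$2$} (p2);
\draw[->,dashed] (q2) -- node[below left] {$2$} (c);
\draw[->,dashed] (d) -- node[below right] {$4$} (q2);
\end{tikzpicture}
\caption{Two element-disjoint trees on the terminals $a,b,c,d$. The solid tree carries the charges $(3,-1,2,-4)$ at $(a,b,c,d)$ and the dashed tree carries their negatives. Each edge is directed along the flow from positive to negative charges in its tree and is labeled by the amount of flow. The two inner edges receive opposite directions.}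
\label{fig:trees}
\end{figure}

In general, if a set $W$ has positive total supply in a tree, some flow must leave $W$, whatever the shape of the tree.

\begin{lemma}\label{lem:orient}
Let $z$ be a $k$-charging of the hypergraph of an $S$-packing in $G$. For an edge $ab$ of a member $T$ with terminal set $e$, let $T_{ab}$ be the vertex set of the component of $T-ab$ containing $a$, and put $\varphi(a,b)=z_e(T_{ab})$. Direct $ab$ from $a$ to $b$ if $\varphi(a,b)>0$; direct edges with $\varphi=0$ and edges outside the packing arbitrarily. Then for every $\emptyset\ne W\subsetneq S$ at least $k$ members contain a directed path from $W$ to $S\setminus W$, and the orientation is Steiner strongly $k$-element-connected.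
\end{lemma}

\begin{proof}
Fix a member $T$ with terminal set $e$, and put $z_e(a)=0$ for non-terminals $a$. From $z_e(e)=0$ we get $\varphi(b,a)=-\varphi(a,b)$, so the orientation is well defined. For a vertex $a$ of $T$, the sets $T_{ba}$, where $b$ runs over the neighbors of $a$ in $T$, partition $V(T)-a$. Hence
\[
\sum_{b\sim a}\varphi(a,b)=-\sum_{b\sim a}z_e(T_{ba})=-\bigl(z_e(e)-z_e(a)\bigr)=z_e(a).
\]
Let $z_e(W)>0$, and let $U$ be the set of vertices reachable from $e\cap W$ by directed paths in $T$. Suppose that $U\cap S=e\cap W$. Sum the identity over $a\in U$; edges inside $U$ cancel, and we obtain $\sum\varphi(a,b)=z_e(W)>0$, where the sum is over the edges $ab$ of $T$ with $a\in U$, $b\notin U$. One of these edges has $\varphi(a,b)>0$ and is directed out of $U$, contrary to the choice of $U$. So $T$ contains a directed path from $W$ to $S\setminus W$, and the first claim follows from Definition~\ref{def:charging}.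

Suppose that for some terminals $u\ne v$ there are no $k$ element-disjoint directed $u$--$v$ paths. By Menger's theorem a set $Z$ of fewer than $k$ elements meets all of them. Let $W$ be the set of terminals reachable from $u$ avoiding $Z$; then $u\in W$ and $v\notin W$. At least $k$ members contain a directed path from $W$ to $S\setminus W$. They are pairwise element-disjoint, so one of them avoids $Z$, and a terminal outside $W$ is reachable from $u$ avoiding $Z$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:charging}]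
By Lemma~\ref{lem:packing}, $G$ has an $S$-packing with a $2k$-edge-connected hypergraph. By Theorem~\ref{thm:charging} this hypergraph has a $k$-charging, and Lemma~\ref{lem:orient} gives the orientation.
\end{proof}

It remains to charge a $2k$-edge-connected hypergraph. From here until Section~\ref{sec:supp} only hypergraphs occur.

\section{Removing a vertex and lifting a charging}\label{sec:lift}

Let $v$ be a vertex of a hypergraph $H=(V,E)$, and let $F_H(v)$ be the family of hyperedges that contain $v$ and some other vertex. A nonempty subfamily $P\subseteq F_H(v)$ is called a \emph{class}. To \emph{replace} $P$ means to delete its members and to add the single hyperedge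
\[
g_P=\bigcup_{e\in P}(e-v).
\]
Replacing a class of size $1$ is called \emph{trimming}, and replacing a class of size $2$ is called \emph{merging}. If $\mathcal P$ is a partition of $F_H(v)$ into classes, $H_{\mathcal P}$ denotes the hypergraph on $V-v$ obtained by replacing all classes and deleting $v$ and the singletons $\{v\}$.

For graphs the two operations are transparent. Merging the edges $va$ and $vb$ produces the edge $ab$; once $ab$ is directed from $a$ to $b$, we lift it to $a\to v\to b$. If the arc $a\to b$ leaves $W-v$, then one of $a\to v$, $v\to b$ leaves $W$, whichever side $v$ is on, and $v$ receives one arc in and one arc out. Trimming $va$ leaves the singleton $\{a\}$, so the edge is in effect deleted and may later be directed as we like. The next lemma does the same for hyperedges. Larger classes lift just as well for all sets except $\{v\}$ and $V-v$, where the signs at $v$ have to be counted. Given a charging $z'$ of $H_{\mathcal P}$, call a class $P$ \emph{balanced} if the sets $e-v$ $(e\in P)$ are pairwise disjoint and the numbers of positive and of negative terms among $z'_{g_P}(e-v)$, $e\in P$, differ by at most $1$.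

\begin{lemma}[Lifting]\label{lem:lift}
Let $\mathcal P$ be a partition of $F=F_H(v)$, let $|F|\ge 2k$, and let $z'$ be a generic $k$-charging of $H_{\mathcal P}$. Assume that all classes have size $1$ or $2$, except possibly one class $P_0$ with $|P_0|\ge3$, which is balanced. Then for every $\varepsilon>0$ there is a $k$-charging $z$ of $H$ such that $z_e=z'_e$ for $e\not\ni v$, and $|z_e(u)-z'_{g_P}(u)|\le\varepsilon$ whenever $e\in P\in\mathcal P$ and $u\in e-v$ lies in no other member of $P$.
\end{lemma}

\begin{proof}
Put $z_e=z'_e$ for $e\not\ni v$, and give the singletons $\{v\}$ charge $0$. For each class $P$, with $g=g_P$, we define $z_e$ $(e\in P)$ so that $z_e(v)\ne0$ and, for all $W\subseteq V$,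
\begin{equation}\label{eq:pass}
z'_{g}(W-v)>0\ \Longrightarrow\ z_e(W)>0\ \text{ for some } e\in P .
\end{equation}

\emph{Classes with $|P|\ge2$.} We distribute $z'_g$ among the members: we choose vectors $z_e$ on $e-v$ with $\sum_{e\in P}z_e=z'_g$ and put $z_e(v)=-z_e(e-v)$. If the sets $e-v$ are pairwise disjoint, $z_e$ is the restriction of $z'_g$, and $z_e(v)\ne0$ by genericity because $\emptyset\ne e-v\subsetneq g$. Otherwise $P=\{e,f\}$ and there is a vertex $u_0\in(e\cap f)-v$. Use the value of $z'_g$ at vertices lying in only one of $e,f$, split the value evenly at common vertices, and then add a number $c$ to $z_e(u_0)$ and $-c$ to $z_f(u_0)$, where $c$ is chosen so that $z_e(v)\ne0$. In all cases $\sum_{e\in P}z_e(v)=-z'_g(g)=0$. So $z_f(v)=-z_e(v)\neq 0$ if $P=\{e,f\}$, and $\sum_{e\in P}z_e(W)=z'_g(W-v)$ for all $W$, which gives \eqref{eq:pass}.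

\emph{Classes $P=\{e\}$.} Here $g=e-v$. Fix $u\in g$ and a number $\delta\ne0$, of a sign to be chosen, with $|\delta|\le\varepsilon$ and $|\delta|$ smaller than every positive value $z'_g(W')$, $W'\subseteq V-v$. Let $z_e(v)=\delta$, $z_e(u)=z'_g(u)-\delta$, and $z_e=z'_g$ elsewhere. Then $z_e(W)\ge z'_g(W-v)-|\delta|$, which gives \eqref{eq:pass}.

The closeness claim holds by construction. Let $\emptyset\ne W\subsetneq V$. If $W-v$ is neither empty nor $V-v$, at least $k$ hyperedges of $H_{\mathcal P}$ are positive on $W-v$, and by \eqref{eq:pass} they yield $k$ distinct hyperedges of $H$ that are positive on $W$. The remaining sets are $W=\{v\}$ and $W=V-v$, and $z_e(V-v)=-z_e(v)$. So we need at least $k$ positive and at least $k$ negative numbers among the nonzero numbers $z_e(v)$, $e\in F$. A class of size $2$ contributes one of each sign. In $P_0$ we have $z_e(v)=-z'_{g}(e-v)$, so the two counts differ by at most $1$. The signs in classes of size $1$ are free; choosing them one at a time in favor of the sign that is behind keeps the difference at most $1$. Both counts are then at least $\lfloor|F|/2\rfloor\ge k$.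
\end{proof}

If one could always trim and merge all of $F_H(v)$ while keeping $2k$-edge-connectivity, Theorem~\ref{thm:charging} would follow at once by induction. This is not so.

\begin{example}\label{ex:star}
Let $k=2$, $N=\{1,2,3,4\}$, and let $H$ on $N+v$ consist of three copies of $N$ and the four edges $\{v,i\}$. Then $d_H(Y)=3+|Y|$ for $\emptyset\ne Y\subsetneq N$ and $d_H(N)=4$, so $H$ is $4$-edge-connected. Trimming $\{v,i\}$ leaves only three hyperedges crossing $\{i\}$, and merging $\{v,i\}$ with $\{v,j\}$ leaves only three crossing $\{i,j\}$. What does work is to replace all four edges as one class $P_0$ by $g=N$. The result is four copies of $N$, which we charge by $w,w,-w,-w$ with $w$ generic and $z'_g=w$. Lifting gives the edge $\{v,i\}$ the charge $w(i)$ at $i$ and $-w(i)$ at $v$. For $w=(3,-1,2,-4)$ the class is balanced and Lemma~\ref{lem:lift} gives a $2$-charging of $H$. For $w=(3,-1,-1,-1)$ only the edge $\{v,1\}$ is positive on $W=N$, and the lift fails.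
\end{example}

So it is not enough to know that the smaller hypergraph has \emph{some} charging; the signs on $g$ must be under control. In Section~\ref{sec:split} we show that the only obstruction of this kind is Example~\ref{ex:star} with the vertices of $N$ blown up to sets. This suggests contracting the sets, choosing a balanced charging by hand, and undoing the contractions without disturbing the signs. Proposition~\ref{prop:extend} is the statement that makes this possible.

\section{The splitting lemma}\label{sec:split}

Let $\ell\ge1$ be an integer; we shall take $\ell=2k$, but parity plays no role in this section. Let $K$ be a hypergraph on $N+v$, where $v\notin N$ and $|N|\ge2$, and consider the condition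
\begin{equation}\label{eq:star}
d_K(Y)\ge\ell\qquad\text{for all }\emptyset\ne Y\subsetneq N .
\end{equation}
The set $Y=N$ is excluded because $d_K(N)=|F_K(v)|$ is the quantity that we want to decrease. In this section $e'=e-v$ for $e\in F_K(v)$.

\begin{lemma}[Splitting]\label{lem:split}
Let $K$ satisfy \eqref{eq:star}. There are pairwise disjoint classes of size $1$ or $2$ in $F_K(v)$ such that the hypergraph $K^\circ$ on $N+v$ obtained by replacing them satisfies \eqref{eq:star}, and $F^\circ=F_{K^\circ}(v)$ satisfies one of the following.
\begin{enumerate}
\item[(a)] $F^\circ=\emptyset$.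
\item[(b)] $F^\circ=\{e_1,e_2,e_3\}$, the sets $e_i'$ are pairwise disjoint, and replacing $F^\circ$ as one class preserves \eqref{eq:star}.
\item[(c)] $F^\circ=\{e_1,\dots,e_m\}$ with $m\ge4$, and there is a partition $N=N_1\cup\dots\cup N_m$ into nonempty sets with $e_i'\subseteq N_i$ and $d_{K^\circ}(N_i)=\ell$, such that every hyperedge of $K^\circ$ that avoids $v$ and meets two of the $N_i$ meets all of them.
\end{enumerate}
\end{lemma}

Example~\ref{ex:star} is case (c) with $\ell=4$ and $N_i=\{i\}$. Case (b) has less structure. Take $\ell=4$, $N=\{a,b,c\}$, and the hyperedges $va,vb,vc,ab,bc,ca,abc$. Singletons have $d=4$ and pairs have $d=5$, so no trimming or merging preserves \eqref{eq:star}, but $ab$ meets only two of the three singletons. No structure is needed in case (b), because three nonzero numbers with sum zero are always balanced.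

\subsection{Counting identities}

Let $d=d_K$ and $F=F_K(v)$, where $K$ is any hypergraph on $N+v$. Two sets $Y,Z\subseteq N$ cut $N+v$ into four \emph{regions}
\[
A=Y\cap Z,\qquad B=Y\setminus Z,\qquad C=Z\setminus Y,\qquad D=(N+v)\setminus(Y\cup Z)\ni v .
\]
The \emph{type} of a hyperedge for the pair $(Y,Z)$ is the set of regions it meets, and $n_{AD}$, $n_{ABD}$, etc.\ count the hyperedges of each type. Then
\begin{align}
d(Y)+d(Z)&=d(Y\cap Z)+d(Y\cup Z)+2n_{BC}+n_{ABC}+n_{BCD},\label{eq:sub}\\
d(Y)+d(Z)&=d(Y\setminus Z)+d(Z\setminus Y)+2n_{AD}+n_{ABD}+n_{ACD},\label{eq:posi}\\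
d(N\setminus Y)&=d(Y)-\#\{e\in F:e'\subseteq Y\}+\#\{e\in F:e'\subseteq N\setminus Y\}.\label{eq:comp}
\end{align}
For \eqref{eq:sub} and \eqref{eq:posi}, a hyperedge inside one region contributes nothing, and the other types contribute as follows (recall $Y=A\cup B$ and $Z=A\cup C$).
\[
\begin{array}{l|ccccccccccc}
 & AB&AC&AD&BC&BD&CD&ABC&ABD&ACD&BCD&ABCD\\ \hline
d(Y)+d(Z) &1&1&2&2&1&1&2&2&2&2&2\\
d(Y\cap Z)+d(Y\cup Z) &1&1&2&0&1&1&1&2&2&1&2\\
d(Y\setminus Z)+d(Z\setminus Y) &1&1&0&2&1&1&2&1&1&2&2
\end{array}
\]
For \eqref{eq:comp}, a hyperedge avoiding $v$ crosses $Y$ if and only if it crosses $N\setminus Y$. A hyperedge $e\in F$ crosses $Y$ unless $e'\subseteq N\setminus Y$, and it crosses $N\setminus Y$ unless $e'\subseteq Y$.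

Now let $K$ satisfy \eqref{eq:star}, and call a set $\emptyset\ne X\subsetneq N$ \emph{tight} if $d(X)=\ell$. Two consequences of the identities do most of the work.
\begin{enumerate}
\item[(T1)] \emph{If $X$ is tight and $Y\subseteq N$ meets $X$, then $d(X\cup Y)\le d(Y)$.} This is \eqref{eq:sub} with $d(X\cap Y)\ge\ell=d(X)$.
\item[(T2)] \emph{If $X$ is tight, $Y\subseteq N$, $d(Y)\le\ell+1$, and $e'\subseteq X\cap Y$ for some $e\in F$, then $X\subseteq Y$ or $Y\subseteq X$.} Otherwise $X\setminus Y$ and $Y\setminus X$ are nonempty proper subsets of $N$ and $e$ has type $AD$, so \eqref{eq:posi} gives $2\ell+1\ge2\ell+2$.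
\end{enumerate}

Next we determine when trimming and merging preserve \eqref{eq:star}. Let $Y\subseteq N$. A hyperedge $e\in F$ crosses $Y$ if and only if $e'$ meets $Y$. Trimming $e$ lowers $d(Y)$ by $1$ if $e'\subseteq Y$ and does not change it otherwise. Merging $e,f$ lowers $d(Y)$ by $2$ if $e'\cup f'\subseteq Y$ and by $1$ if both $e',f'$ meet $Y$ but $e'\cup f'\not\subseteq Y$. If only one of $e',f'$ meets $Y$, then $e'\cup f'$ crosses $Y$ and $d(Y)$ is unchanged, as it is when neither meets $Y$. Therefore:
\begin{enumerate}
\item[(R1)] trimming $e$ preserves \eqref{eq:star} unless a tight set contains $e'$;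
\item[(R2)] merging $e,f$ preserves \eqref{eq:star} unless a tight set meets both $e'$ and $f'$, or a set $Z\subsetneq N$ with $d(Z)=\ell+1$ contains $e'\cup f'$.
\end{enumerate}

\subsection{Proof of Lemma~\ref{lem:split}: blocks and lines}

Trim and merge as long as \eqref{eq:star} can be preserved. Each step shrinks $F$, and the new hyperedge avoids $v$, so the process stops and the replaced classes are disjoint subfamilies of $F_K(v)$. Let $K^\circ$ be the final hypergraph, and from now on let $d=d_{K^\circ}$ and $F=F^\circ$. Assume $F\ne\emptyset$; we must prove (b) or (c). The plan is to organize the obstructions in (R1) and (R2): those to trimming form disjoint ``blocks'', and those to merging behave like lines through pairs of blocks.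

By (R1) every $e'$ lies in a tight set. A \emph{block} is an inclusion-maximal set among the tight sets that contain some $e'$ with $e\in F$. Every $e'$ lies in a block, and
\begin{enumerate}
\item[(B1)] a set $Y\subsetneq N$ that properly contains a block has $d(Y)\ge\ell+1$;
\item[(B2)] if a tight set $Y$ meets a block $X$, then $Y\subseteq X$ or $X\cup Y=N$.
\end{enumerate}
Here (B1) restates maximality, and (B2) follows since $d(X\cup Y)\le\ell$ by (T1).

\medskip\noindent\textbf{Step 1: distinct blocks are disjoint.}
Let $X\ne Y$ be blocks that intersect. Neither contains the other by (B1), so $X\cup Y=N$ by (B2), and $B=X\setminus Y$ and $C=Y\setminus X$ are nonempty. Then \eqref{eq:posi} reads $2\ell\geq 2\ell+2n_{AD}+n_{ABD}+n_{ACD}$, so these three types do not occur. Take $e,f\in F$ with $e'\subseteq X$ and $f'\subseteq Y$. Since $e$ meets $D$ and $e'\subseteq A\cup B$, its type is $BD$, so $e'\subseteq B$; in the same way $f'\subseteq C$. We show that neither obstruction in (R2) exists, so that $e,f$ could be merged.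

Let $Z$ be tight and meet $e'$ and $f'$. Then $Z$ meets $X$ and $Z\not\subseteq X$, so $X\cup Z=N$ by (B2). Also $Y\cup Z=N$, so $Z\supseteq N\setminus Y=B\supseteq e'$. By (T2), $X\subseteq Z$, hence $Z=X\cup Z=N$, which is absurd. Let $Z\subsetneq N$ with $d(Z)=\ell+1$ contain $e'\cup f'$. Then $Z\not\subseteq X$ because of $f'$ and $Z\not\subseteq Y$ because of $e'$, so (T2) gives $Z\supseteq X\cup Y=N$, which is absurd again.

\medskip
Let $X_1,\dots,X_m$ be the blocks and let $a_i\ge1$ be the number of $e\in F$ with $e'\subseteq X_i$. Each $e'$ lies in one block and misses the others. Identity \eqref{eq:comp} for $X_1$ gives $\ell\le d(N\setminus X_1)=\ell-a_1+\sum_{j\ge2}a_j$, so $m\ge2$.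

\medskip\noindent\textbf{Step 2: obstructions to merging.}
Let $e'\subseteq X_i$ and $f'\subseteq X_j$ with $i\ne j$. Then
\begin{enumerate}
\item[(B3)] no tight set meets both $e'$ and $f'$.
\end{enumerate}
Indeed, by (B2) such a set $Z$ satisfies $Z\cup X_i=N=Z\cup X_j$, so $Z\supseteq N\setminus(X_i\cap X_j)=N$. Since $e,f$ cannot be merged, (R2) provides $Z\subsetneq N$ with $d(Z)=\ell+1$ and $e'\cup f'\subseteq Z$. This $Z$ lies in neither $X_i$ nor $X_j$, so $X_i\cup X_j\subseteq Z$ by (T2).

A \emph{line} is an inclusion-maximal set among the sets $Z\subsetneq N$ with $d(Z)=\ell+1$ that contain at least two blocks. A line \emph{passes through} the blocks it contains. We have just shown that any two blocks lie on a line.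

\medskip\noindent\textbf{Step 3: the geometry of lines.}
No line $Z$ passes through all blocks, for otherwise \eqref{eq:comp} gives $\ell\le d(N\setminus Z)=\ell+1-|F|$, while $|F|\ge m\ge2$. Hence $m\ge3$. Moreover every block $X_i$ lies on at least two lines: take a line $Z$ through $X_i$, a block $X_j\not\subseteq Z$, and a line through $X_i$ and $X_j$.

Let $Z\ne Z'$ be lines through a common block $X_i$. By maximality $B=Z\setminus Z'$ and $C=Z'\setminus Z$ are nonempty. Every $e\in F$ with $e'$ in a common block has type $AD$, so $n_{AD}\ge a_i\ge1$, and \eqref{eq:posi} gives $2\ell+2\ge2\ell+2n_{AD}+n_{ABD}+n_{ACD}$. Equality holds throughout: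
\begin{equation}\label{eq:lines}
Z\setminus Z'\text{ and }Z'\setminus Z\text{ are tight},\qquad n_{AD}=1,\qquad n_{ABD}=n_{ACD}=0 .
\end{equation}
It follows that $a_i=1$ for all $i$, so $F=\{e_1,\dots,e_m\}$ with $e_i'\subseteq X_i$, and that two distinct lines have at most one block in common. Thus any two blocks lie on exactly one line.

\medskip\noindent\textbf{Step 4: if $m=3$, then (b) holds.}
The sets $e_i'$ are disjoint because the blocks are. Let $g=e_1'\cup e_2'\cup e_3'$, let $d'$ be the cut function after $F$ is replaced by $g$, and let $\mu(Y)$ be the number of $i$ such that $e_i'$ meets $Y$. For $Y\subseteq N$ we have $d'(Y)=d(Y)-\mu(Y)+1$ if $g$ crosses $Y$ and $d'(Y)=d(Y)-\mu(Y)$ if not. Also $d'(Y)=d'(N\setminus Y)$, since $v$ now lies in singletons only. Let $\emptyset\ne Y\subsetneq N$.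

If $\mu(Y)=0$, or $\mu(Y)=1$ (then $g$ crosses $Y$), we get $d'(Y)=d(Y)\ge\ell$. By symmetry we may assume $\mu(Y)\ge2$ and $\mu(N\setminus Y)\ge2$. Then $g$ crosses $Y$, and $d(Y),d(N\setminus Y)\ge\ell+1$ by (B3). If $\mu(Y)=2$, then $d'(Y)\ge\ell+1-2+1=\ell$, and the same computation for $N\setminus Y$ settles $\mu(N\setminus Y)=2$. So let every $e_i'$ meet both $Y$ and $N\setminus Y$, and suppose $d'(Y)=d(Y)-2<\ell$, that is, $d(Y)=\ell+1$. Put $Y_2=Y\cup X_1\cup X_2$. Two applications of (T1) give $d(Y_2)\le\ell+1$. The set $e_3'$ has a vertex outside $Y$, hence outside $Y_2$, so $Y_2\ne N$; it also has a vertex in $Y$. Then \eqref{eq:comp} gives $d(N\setminus Y_2)\le\ell+1-2+0<\ell$, contrary to \eqref{eq:star}.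

\subsection{Proof of Lemma~\ref{lem:split}: four or more blocks}

\noindent\textbf{Step 5: sunflowers.} \emph{Suppose that a block lies on exactly $t\ge3$ lines, and no two of them have union $N$. Then each of these lines passes through exactly two blocks, and (c) holds.}

Let the block be $X_1$ and the lines $Z_1,\dots,Z_t$. For $i\ne j$ the set $Z_i\cup Z_j\subsetneq N$ has $d\ne\ell$ by (B1) and $d\ne\ell+1$ by maximality of $Z_i$, so $d(Z_i\cup Z_j)\ge\ell+2$. Then \eqref{eq:sub} forces $d(Z_i\cap Z_j)=\ell$. The tight set $Z_i\cap Z_j$ contains $X_1$, so it equals $X_1$. Hence the \emph{petals} $B_i=Z_i\setminus X_1$ are pairwise disjoint, and they are tight by \eqref{eq:lines}. For the pair $(Z_i,Z_j)$ the regions are $A=X_1$, $B=B_i$, $C=B_j$, and the other petals lie in $D$.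

Let $Q$ be the family of hyperedges other than $e_1$ that cross $X_1$; then $|Q|=\ell-1$. No member of $Q$ contains $v$, since $e_j$ misses $X_1$ for $j\ne1$. We claim that every $h\in Q$ meets all petals. For each pair $i\neq j$, the only hyperedge of type $AD$ is $e_1$, so $h$ meets $B_i\cup B_j$. Thus $h$ misses at most one petal. If it misses $B_l$, it meets two other petals $B_i,B_j$, as $t\ge3$. Then $h$ has type $ABD$ for the pair $(Z_i,Z_l)$, contrary to \eqref{eq:lines}.

All members of $Q$ cross $B_i$, and $d(B_i)=\ell$, so exactly one further hyperedge $f_i$ crosses $B_i$. If $X_l\subseteq Z_i$ with $l\ne1$, then $X_l\subseteq B_i$, and $e_l$ crosses $B_i$ and is not in $Q$; so $e_l=f_i$. Hence $Z_i$ passes through exactly one block besides $X_1$, this block equals the tight set $B_i$ by (B1), and $f_i\in F$. Every block other than $X_1$ lies on a line with $X_1$, so the blocks are $X_1,B_1,\dots,B_t$, and $m=t+1\ge4$.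

A hyperedge that avoids $v$ and crosses a block lies in $Q$: for $X_1$ by definition, and for $B_i$ because the only other candidate $f_i$ contains $v$. Let $U=N\setminus\bigcup_iX_i$. The members of $F$ miss $U$, so a hyperedge crossing $U$ avoids $v$, meets a block, crosses that block, and lies in $Q$. So $d(U)\le\ell-1$, and \eqref{eq:star} forces $U=\emptyset$. Finally, a hyperedge that avoids $v$ and meets two blocks crosses a block, so it lies in $Q$ and meets all blocks. This is (c) with $N_i=X_i$.

\medskip\noindent\textbf{Step 6: if $m\ge4$, two distinct lines through a common block never have union $N$.}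
Call $Z\ne Z'$ a \emph{covering pair} if they are lines through a common block and $Z\cup Z'=N$. Take a covering pair and number the blocks so that the common block is $X_1$. Then $B=N\setminus Z'$ and $C=N\setminus Z$. For $j\ne1$, \eqref{eq:lines} leaves for $e_j$ the types $BD$, $CD$, $BCD$, $ABCD$. Suppose $e_j'$ meets both $B$ and $C$. The tight set $B$ meets $X_j$, and $B\cup X_j$ misses $X_1$, so $B\subseteq X_j$ by (B2); for the same reason $C\subseteq X_j$. Then all $m-1\ge2$ other blocks lie in $Z\cap Z'$, contrary to Step 3. So $\{2,\dots,m\}$ is the disjoint union of $\beta=\{j:e_j'\subseteq B\}$ and $\gamma=\{j:e_j'\subseteq C\}$. Identity \eqref{eq:comp} for $Z$ gives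
\[
\ell=d(C)=\ell+1-(1+|\beta|)+|\gamma| ,
\]
so $|\beta|=|\gamma|=b$ and $m=1+2b$; as $m\ge4$, we have $b\ge2$. For $j\in\beta$ we have $e_j'\subseteq X_j\cap Z$, and $Z\not\subseteq X_j$, so $X_j\subseteq Z$ by (T2); for $l\in\gamma$ we have $X_l\not\subseteq Z$. So $Z$ passes exactly through $X_1$ and the $X_j$ with $j\in\beta$, and $Z'$ exactly through $X_1$ and the $X_l$ with $l\in\gamma$. In particular, \emph{each line of a covering pair passes through $(m+1)/2\ge3$ blocks.}

Fix $j\in\beta$, and for $l\in\gamma$ let $Z_l$ be the line through $X_j$ and $X_l$. It differs from $Z$ and $Z'$, it shares only $X_j$ with $Z$ and only $X_l$ with $Z'$, and every block lies in $Z$ or $Z'$; so $Z_l$ passes through exactly two blocks. A line through $X_j$ passes through a second block, so it is $Z$ or some $Z_l$. These are $b+1\ge3$ lines. Any two of them include a line through only two blocks, so they do not form a covering pair. By Step 5, $Z$ passes through exactly two blocks, a contradiction.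

\medskip\noindent\textbf{Step 7: if $m\ge4$, then (c) holds.}
By Steps 5 and 6 it suffices to find a block on at least three lines. Suppose that every block lies on exactly two. Let $Z,Z'$ be the lines through $X_1$, and let $L,L'\ne\emptyset$ index the other blocks on them; $\{2,\dots,m\}$ is the disjoint union of $L$ and $L'$. Fix $i\in L$. For each $j\in L'$ the line through $X_i$ and $X_j$ is not $Z$, so it is the second line through $X_i$. This line contains all $X_j$ with $j\in L'$ and differs from $Z'$, so $|L'|=1$. Exchanging the roles gives $|L|=1$, so $m=3$, a contradiction. This completes the proof of Lemma~\ref{lem:split}. \hfill$\square$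

\section{Extending a charging into a tight set}\label{sec:extend}

A $k$-charging $z$ of $H$ induces one of $H/X$ by giving the new vertex $x$ the charge $z_e(X)$. The next proposition is an approximate converse for sets $X$ that are crossed by exactly $2k$ hyperedges. If $z$ and $z^0$ are chargings of two hypergraphs whose hyperedges meeting a common vertex set $R$ are identified and have the same traces on $R$, we say that $z$ is \emph{$\varepsilon$-close to $z^0$ on $R$} if $|z_e(u)-z^0_e(u)|\le\varepsilon$ for all $e$ and all $u\in e\cap R$.

\begin{proposition}\label{prop:extend}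
Let $H$ be a hypergraph on $V$ and let $\emptyset\ne X\subsetneq V$ satisfy $d_H(X)=2k$ and $d_H(Y)\ge2k$ for all $\emptyset\ne Y\subseteq X$. Let $z^0$ be a $k$-charging of $H/X$ and let $\varepsilon>0$. Then $H$ has a $k$-charging that is $\varepsilon$-close to $z^0$ on $V\setminus X$.
\end{proposition}

The equality $d_H(X)=2k$ cannot be weakened to an inequality. Let $k=1$, $X=\{x_1,x_2\}$, $V=X+r$, with two edges $rx_1$ and two edges $rx_2$. Give $r$ the charge $+1$ on the first two edges and $-1$ on the others. This is a $1$-charging of $H/X$, but for $\varepsilon<1$ every $\varepsilon$-close family is negative at $x_1$ on both edges there.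

\begin{proof}
We use induction on $|X|$, for all hypergraphs at once. If $|X|=1$, then $H/X$ is $H$ with one vertex renamed. Let $|X|\ge2$, fix $v\in X$, and put $A=X-v$ and $R=V\setminus X$.

\medskip\noindent\textbf{Splitting at $v$.}
The hypothesis controls only the cuts that do not separate $R$, so we split in $K=H/R$, with $R$ contracted to $r$. Its vertex set is $N+v$ with $N=A+r$, and $|N|=|X|\ge2$. Condition \eqref{eq:star} holds with $\ell=2k$: if $\emptyset\ne Y\subsetneq N$, then either $Y\subseteq A$, or $r\in Y$ and the complement of $Y$ in $N+v$ is a nonempty subset of $X$. The families $F_H(v)$ and $F_K(v)$ have the same labels; call them $F$. Then $|F|=d_H(\{v\})\ge2k$.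

Apply Lemma~\ref{lem:split} to $K$. Let $\mathcal P$ consist of the classes of size $1$ or $2$ that it provides, together with $P_0=F^\circ$ in cases (b) and (c). This is a partition of $F$. Put $H'=H_{\mathcal P}$ and $K'=K_{\mathcal P}=H'/R$, and let $g=g_{P_0}$. In cases (a) and (b),
\begin{equation}\label{eq:ab}
d_{K'}(Y)\ge2k\qquad\text{for all }\emptyset\ne Y\subsetneq N .
\end{equation}
In case (c), number the parts so that $r\in N_1$. Then
\begin{equation}\label{eq:c}
d_{K'}(Y)=d_{K^\circ}(Y)\ge2k\qquad\text{for all } i \text{ and all }\emptyset\ne Y\subseteq N_i .
\end{equation}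
Indeed, $K'$ and $K^\circ$ differ, apart from singletons, only in that $e_1,\dots,e_m$ are replaced by $g$. Only $e_i$ among them can meet $Y$, and $e_i$ crosses $Y$ if and only if $g$ meets $Y$. Since $g$ meets every $N_j$, this happens if and only if $g$ crosses $Y$. In all three cases $d_{K'}(\{r\})\ge2k$.

\medskip\noindent\textbf{Seen from $R$, nothing has changed.}
This is where $d_H(X)=2k$ is used. Let $\Delta$ be the family of the $2k$ hyperedges of $H$ crossing $X$, and let $\Delta'$ be the family of hyperedges of $H'$ crossing $A$, that is, meeting both $A$ and $R$. For $e\in\Delta$ let $e^+=g_P$ if $e\in P\in\mathcal P$, and $e^+=e$ if $v\notin e$. A hyperedge $g_P$ that meets $R$ is of the form $e^+$ with $e\in\Delta$, because some $e\in P$ meets $R$ and contains $v$. A member of $\Delta'$ that is a hyperedge of $H$ lies in $\Delta$. So $\Delta'\subseteq\{e^+:e\in\Delta\}$, while $|\Delta'|=d_{K'}(\{r\})\ge2k=|\Delta|$. Hence $e\mapsto e^+$ is a bijection from $\Delta$ onto $\Delta'$, and $d_{H'}(A)=2k$. Three facts follow.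
\begin{itemize}
\item A class contains at most one member of $\Delta$; its other members contain $v$ and do not cross $X$, so they miss $R$. Thus $e^+\cap R=e\cap R$, and a vertex of $e\cap R$ lies in no other member of the class of $e$.
\item No $g_P$ lies inside $R$, since a $g_P$ that meets $R$ belongs to $\Delta'$. So $H$ and $H'$ have the same hyperedges inside $R$.
\item If $e^+$ is identified with $e$, then $H'/A$ and $H/X$ coincide up to singletons and the name of the contracted vertex. So $z^0$ is a $k$-charging of $H'/A$.
\end{itemize}
It now suffices to find
\begin{quote}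
$(\dagger)$ a generic $k$-charging $z'$ of $H'$ that is $\varepsilon/2$-close to $z^0$ on $R$ and for which $P_0$ is balanced in cases (b) and (c).
\end{quote}
For then Lemma~\ref{lem:lift} with tolerance $\varepsilon/2$ gives a $k$-charging $z$ of $H$. If $u\in e\cap R$, then $z_e(u)=z'_e(u)$ when $v\notin e$, and $|z_e(u)-z'_{e^+}(u)|\le\varepsilon/2$ when $v\in e$, by the first fact. So $z$ is $\varepsilon$-close to $z^0$ on $R$.

\medskip\noindent\textbf{Cases (a) and (b).}
By \eqref{eq:ab}, $d_{H'}(Y)=d_{K'}(Y)\ge2k$ for $\emptyset\ne Y\subseteq A$, and $d_{H'}(A)=2k$. Since $|A|<|X|$, induction gives a $k$-charging of $H'$ that is $\varepsilon/4$-close to $z^0$ on $R$. Lemma~\ref{lem:generic} with $\eta=\varepsilon/4$ makes it generic. In case (b) the images of the sets $e_i-v$ in $K$ are pairwise disjoint, so at most one of these sets meets $R$, and they are pairwise disjoint in $H$. The three numbers $z'_g(e_i-v)$ are nonzero by genericity and have sum $0$, so their signs split as one against two. This gives $(\dagger)$.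

\medskip\noindent\textbf{Case (c).}
Put $M_1=(N_1-r)\cup R$ and $M_i=N_i\subseteq A$ for $2\le i\le m$. These sets partition $V-v$, and $e_i-v=g\cap M_i$. Let $\mathcal Q$ be the family of hyperedges of $H'$ that meet at least two of the $M_i$. By (c), each of them meets all $M_i$, and $g\in\mathcal Q$. So $\mathcal Q$ is exactly the family of hyperedges crossing $M_i$, for each $i$, and $|\mathcal Q|=d_{K'}(N_2)=2k$ by \eqref{eq:c}. As $m\ge4$, we have $|N_i|\le|N|-3<|X|$ for all $i$. We must make the signs of the $m$ sums $z'_g(M_i)$ balanced. We charge $M_1$ first, with all other parts contracted to one vertex; then we split that vertex into $m-1$ vertices by hand, choosing the signs; then we expand these vertices one by one.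

\smallskip\noindent\emph{Stage 1: charging $M_1$.}
Let $\hat H=H'/(M_2\cup\dots\cup M_m)$ with contracted vertex $y$, and let $\hat X=(N_1-r)+y$. Then $V(\hat H)\setminus\hat X=R$, $|\hat X|=|N_1|<|X|$, and $d_{\hat H}(\hat X)=d_{H'}(A)=2k$. Let $\emptyset\ne Y\subseteq\hat X$. If $y\notin Y$, then $d_{\hat H}(Y)=d_{K'}(Y)\ge2k$ by \eqref{eq:c}. If $y\in Y$, the complement of $Y$ in $V(\hat H)$ is $R\cup((N_1-r)\setminus Y)$, so $d_{\hat H}(Y)=d_{K'}(N_1\setminus Y)\ge2k$ by \eqref{eq:c}, since $r\in N_1\setminus Y$. Moreover $\hat H/\hat X=H'/A$. By induction $\hat H$ has a $k$-charging $\hat z$ that is $\varepsilon/4$-close to $z^0$ on $R$. The hyperedges crossing $\{y\}$ are the $2k$ members of $\mathcal Q$, so by Lemma~\ref{lem:easy}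
\begin{equation}\label{eq:half}
\hat z_h(y)>0\ \text{ for exactly $k$ and }\ \hat z_h(y)<0\ \text{ for exactly $k$ members } h\in\mathcal Q .
\end{equation}

\smallskip\noindent\emph{Stage 2: splitting $y$.}
Let $\tilde H$ arise from $H'$ by contracting each $M_i$, $2\le i\le m$, to its own vertex $y_i$. We give almost all of the charge $\hat z_h(y)$ to $y_2$ and tiny shares of either sign to $y_3,\dots,y_m$, in the same proportions for all $h\in\mathcal Q$. A set that separates $M_1$ will not notice the tiny shares; a set that does not separate $M_1$ will see a fixed nonzero multiple of the numbers in \eqref{eq:half}.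

Choose $0<\tau<1$ so small that $\tau|\hat z_h(y)|$, for each $h\in\mathcal Q$, is smaller than every positive value $\hat z_{h'}(W')$, where $h'$ is a hyperedge and $W'$ a vertex set of $\hat H$. Let $\theta_i=\pm\tau2^{-i}$ for $3\le i\le m$, with arbitrary signs for the moment, let $\theta_2=1-\theta_3-\dots-\theta_m$, and write $\theta(I)=\sum_{i\in I}\theta_i$ and $I^c=\{2,\dots,m\}\setminus I$ for $I\subseteq\{2,\dots,m\}$. If $2\notin I$, then $|\theta(I)|<\tau$. If $2\in I$, then $|\theta(I)-1|=|\theta(I^c)|<\tau$, so $\theta(I)>0$. If $2\notin I\ne\emptyset$ and $j=\min I$, then $|\theta_j|=\tau2^{-j}>\sum_{j<i\le m}\tau2^{-i}$. Hence $\theta(I)\ne0$ for all $I\ne\emptyset$.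

For $h\in\mathcal Q$ let $\tilde z_h=\hat z_h$ on $h\cap M_1$ and $\tilde z_h(y_i)=\theta_i\hat z_h(y)$; the total is $0$ since $\sum_i\theta_i=1$. For $h\subseteq M_1$ let $\tilde z_h=\hat z_h$. All other hyperedges of $\tilde H$ are singletons. We check that $\tilde z$ is a $k$-charging. Let $\emptyset\ne W\subsetneq V(\tilde H)$, $W_1=W\cap M_1$, $I=\{i:y_i\in W\}$. For $h\in\mathcal Q$ we have $\tilde z_h(W)=\hat z_h(W_1)+\theta(I)\hat z_h(y)$.
\begin{itemize}
\item If $W_1=\emptyset$, then $I\ne\emptyset$ and $\tilde z_h(W)=\theta(I)\hat z_h(y)$, which is positive for $k$ members of $\mathcal Q$ by \eqref{eq:half}.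
\item If $W_1=M_1$, then $I^c\ne\emptyset$ and $\tilde z_h(W)=-\theta(I^c)\hat z_h(y)$, and \eqref{eq:half} applies again.
\item If $\emptyset\ne W_1\subsetneq M_1$, let $\hat W=W_1$ if $2\notin I$ and $\hat W=W_1+y$ if $2\in I$; this is a nonempty proper subset of $V(\hat H)$. For $h\subseteq M_1$ we have $\tilde z_h(W)=\hat z_h(\hat W)$. For $h\in\mathcal Q$ the difference $\tilde z_h(W)-\hat z_h(\hat W)$ is $\theta(I)\hat z_h(y)$ or $(\theta(I)-1)\hat z_h(y)$, of absolute value at most $\tau|\hat z_h(y)|$. So the hyperedges with $\hat z_h(\hat W)>0$, of which there are at least $k$, have $\tilde z_h(W)>0$.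
\end{itemize}
The $m$ numbers $\tilde z_g(M_1)=-\hat z_g(y)$ and $\tilde z_g(y_i)=\theta_i\hat z_g(y)$, $2\le i\le m$, are nonzero, and the first two have opposite signs because $\theta_2>0$. Let the signs of $\theta_3,\dots,\theta_m$ alternate; then the numbers of positive and of negative terms differ by at most $1$. Let $\rho>0$ be the least absolute value of these $m$ numbers. Note that $\tilde z$ agrees with $\hat z$ on $R\subseteq M_1$.

\smallskip\noindent\emph{Stage 3: expanding $y_2,\dots,y_m$.}
For $1\le i\le m$ let $H_i$ be $H'$ with each of $M_{i+1},\dots,M_m$ contracted to its own vertex. Then $H_1=\tilde H$, $H_m=H'$ and $H_i/M_i=H_{i-1}$. For $i\ge2$ we have $d_{H_i}(M_i)=|\mathcal Q|=2k$, and $d_{H_i}(Y)=d_{K'}(Y)\ge2k$ for $\emptyset\ne Y\subseteq M_i$ by \eqref{eq:c}, and $|M_i|<|X|$. Choose $\eta>0$ with $m\eta\le\varepsilon/4$ and $m|V|\eta<\rho$. Starting from $\tilde z$, apply the induction hypothesis to $H_i$ and $M_i$ with tolerance $\eta$ for $i=2,\dots,m$, and then apply Lemma~\ref{lem:generic} with the same $\eta$. These $m$ steps produce a generic $k$-charging $z'$ of $H'$.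

Each step changes the values on $R$ by at most $\eta$, so $z'$ is $(\varepsilon/4+m\eta)$-close, hence $\varepsilon/2$-close, to $z^0$ on $R$. This is where closeness in the induction hypothesis pays off: it also preserves the signs. Follow the total charge of $g$ on each part, expanded or not. In the step that expands $y_i$, the total on another part changes by at most $|V|\eta$. The total on $M_i$ is minus the total outside $M_i$, as was the value at $y_i$, so it also changes by at most $|V|\eta$. The same bound holds in the last step. Each total changes by at most $m|V|\eta<\rho$ altogether, so the numbers $z'_g(M_i)=z'_g(e_i-v)$ have the signs chosen in Stage 2. The sets $e_i-v=g\cap M_i$ are pairwise disjoint, so $P_0$ is balanced and $(\dagger)$ holds.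
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:charging}]
Necessity is Lemma~\ref{lem:easy}. Let $H=(V,E)$ be $2k$-edge-connected. To make $V$ itself a set to which Proposition~\ref{prop:extend} applies, fix $u\in V$ and add a new vertex $r_0$ and $2k$ hyperedges $\{u,r_0\}$; call the result $H^+$. Then $d_{H^+}(V)=2k$, and $d_{H^+}(Y)\ge d_H(Y)\ge2k$ for $\emptyset\ne Y\subsetneq V$. The contraction $H^+/V$ has two vertices joined by $2k$ hyperedges, plus singletons; charging $k$ of them by $(1,-1)$ and $k$ by $(-1,1)$ gives a $k$-charging. By Proposition~\ref{prop:extend} with $X=V$, the hypergraph $H^+$ has a $k$-charging $z$. Let $\emptyset\ne W\subsetneq V$, and put $W^+=W$ if $u\notin W$ and $W^+=W+r_0$ if $u\in W$. The new hyperedges do not cross $W^+$, so the $k$ hyperedges that are positive on $W^+$ belong to $H$, and $z_e(W^+)=z_e(W)$ for them. So $(z_e)_{e\in E}$ is a $k$-charging of $H$.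
\end{proof}

With Section~\ref{sec:reduction}, this completes the proof of Theorem~\ref{thm:main}.

\section{Packings, prescribed directions, sharpness}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
(1) If $S$ is $2k$-element-connected, Lemma~\ref{lem:packing} and Theorem~\ref{thm:charging} give an $S$-packing whose hypergraph has a $k$-charging. For any such packing, Lemma~\ref{lem:orient} gives the stated orientation. Conversely, let the hypergraph $H$ of an $S$-packing have a $k$-charging, and let $(A,U,B)$ be a cut of $G$. By Lemma~\ref{lem:easy}, $d_H(A\cap S)\ge2k$, so at least $2k$ members contain terminals of both $A$ and $B$. Each of them is connected, so it contains a vertex of $U$ or an edge of $E(A,B)$, and the members are element-disjoint. The cut has value at least $2k$.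

(2) Take an $S$-packing with a $2k$-edge-connected hypergraph $H$. At least $d_H(\{r\})\ge2k$ members contain $r$. Each contains exactly one edge at $r$, since $r$ is a leaf, and these edges are distinct. As $r$ has degree $2k$, exactly $2k$ members contain $r$, and they correspond bijectively to the edges at $r$. Let $X=S-r$. Then $d_H(X)=2k$ and $d_H(Y)\ge2k$ for $\emptyset\ne Y\subseteq X$. The contraction $H/X$ has two vertices $r,x$ joined by $2k$ hyperedges, plus singletons. Put $z^0_e(r)=1$ if the edge corresponding to $e$ is prescribed to leave $r$, put $z^0_e(r)=-1$ otherwise, and let $z^0_e(x)=-z^0_e(r)$. Since $k$ edges leave and $k$ enter, this is a $k$-charging. Proposition~\ref{prop:extend} with $\varepsilon<1$ gives a $k$-charging $z$ of $H$ such that $z_e(r)$ has the sign of $z^0_e(r)$. For the edge $rb$ of the member with terminal set $e$, Lemma~\ref{lem:orient} has $T_{rb}=\{r\}$ and $\varphi(r,b)=z_e(r)$, so the edge receives the prescribed direction.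

(3) Let $n\ge2$ and $V=S=\{s_1,\dots,s_n\}$, with $2k-1$ parallel edges between $s_i$ and $s_{i+1}$ for each $i<n$. Any two terminals are joined by $2k-1$ edge-disjoint paths, so $S$ is $(2k-1)$-element-connected. A Steiner strongly $k$-element-connected orientation needs $k$ edges leaving $s_1$ and $k$ edges entering $s_1$, but $s_1$ has degree $2k-1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{egres}
Egerv\'ary Research Group, \texttt{https://core.ac.uk/download/42930459.pdf}.
\end{thebibliography}
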